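# A Counterexample to the Basis Theorem for Semidirect Products of Pseudovarieties

## 1. A candidate basis for $\mathbf V*\mathbf W$, and three cases in which it is one

Suppose we know which pseudoidentities on graphs hold for a pseudovariety $\mathbf V$ of finite semigroups, and which ordinary pseudoidentities hold for $\mathbf W$. Can we write down pseudoidentities that define the semidirect product $\mathbf V*\mathbf W$? There is a natural recipe: decorate the graph pseudoidentities of $\mathbf V$ with labels that are consistent modulo $\mathbf W$. The answer that one would first guess is that this recipe always gives a basis. The guess passes several tests, which we do in this section, and it is false in general, which we prove afterwards.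

**Pseudowords.** Let $\overline{\Omega}_A\mathbf S$ be the free profinite semigroup on the finite alphabet $A$. The words $A^+$ are dense in it, and every map from $A$ to a finite semigroup $F$ extends uniquely to a continuous homomorphism $\overline{\Omega}_A\mathbf S\to F$. A finite semigroup $F$ satisfies $u=v$ if $\varphi(u)=\varphi(v)$ for every continuous homomorphism $\varphi:\overline{\Omega}_A\mathbf S\to F$. By Reiterman's theorem every pseudovariety is defined by pseudoidentities; a set of them that defines it is a *basis*. We write $(\overline{\Omega}_A\mathbf S)^1$ for $\overline{\Omega}_A\mathbf S$ with an identity adjoined.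

In a finite semigroup, $s^\omega$ is the idempotent power of $s$, and $s^{\omega-1}$ is the inverse of $s^{\omega+1}=s^\omega s$ in the maximal subgroup with identity $s^\omega$. In $\overline{\Omega}_A\mathbf S$ these are the limits of $s^{k!}$ and $s^{k!-1}$, and continuous homomorphisms preserve them.

**Semidirect products.** Let $T$ act on the left on $M$ by endomorphisms. Then $M*T$ is the set $M\times T$ with $(m,t)(m',t')=(m\cdot{}^{t}m',\,tt')$; if $T$ has an identity, it is not required to act as the identity map. The pseudovariety $\mathbf V*\mathbf W$ is generated by all $M*T$ with $M\in\mathbf V$, $T\in\mathbf W$. Since $(M_1*T_1)\times(M_2*T_2)\cong(M_1\times M_2)*(T_1\times T_2)$, every member of $\mathbf V*\mathbf W$ divides a single $M*T$ with $M\in\mathbf V$, $T\in\mathbf W$.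

**Semigroupoids.** A semigroupoid is a category without the requirement of identities: a graph with an associative composition of consecutive edges. A semigroup is a semigroupoid with one vertex. The free profinite semigroupoid on a finite graph $\Gamma$ consists of the non-identity elements of the free profinite category $\overline{\Omega}_\Gamma\mathbf{Cat}$. Nonempty paths are dense in it, and every graph morphism from $\Gamma$ to a finite semigroupoid $C$ extends uniquely to a continuous homomorphism. A *semigroupoid pseudoidentity* $(u=v;\Gamma)$ is a pair of coterminal elements $u,v$ of it, and $C$ satisfies it if each such extension identifies $u$ and $v$. Finally, $g\mathbf V$ is the pseudovariety of finite semigroupoids generated by $\mathbf V$. In particular, each member of $\mathbf V$, seen as a one-vertex semigroupoid, lies in $g\mathbf V$. A semigroupoid $C$ with a homomorphism into a member of $g\mathbf V$ that is injective on each set of coterminal edges divides that member, so it lies in $g\mathbf V$ too.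

**Definition (consolidated semigroup).** For a finite semigroupoid $C$ let $C_{cd}=\mathrm{Edges}(C)\cup\{0\}$, where all undefined products are $0$. This is a finite semigroup, and the inclusion $C\to C_{cd}$ (all vertices go to the one vertex) is a homomorphism that is injective on edges.

For example, if $C$ has one edge $x:p\to q$ with $p\ne q$, then $C_{cd}=\{x,0\}$ with $x^2=0$. If $C$ has vertices $1,2$ and exactly one edge $(i,j):i\to j$ for all $i,j$, then $C_{cd}$ is the five-element semigroup of $2\times2$ matrix units and $0$.

**The Basis Theorem (statement under test).** Let $\mathbf V,\mathbf W$ be pseudovarieties of semigroups and let $\{(u_i=v_i;\Gamma_i):i\in I\}$ be a basis of semigroupoid pseudoidentities for $g\mathbf V$. Consider labelings $\lambda:\Gamma_i\to(\overline{\Omega}_A\mathbf S)^1$ of vertices and edges such that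

$$\text{the labels of edges belong to } \overline{\Omega}_A\mathbf S; \tag{1}$$
$$\text{for every edge } \ell:\alpha\to\beta,\ \mathbf W \text{ satisfies } \lambda(\alpha)\lambda(\ell)=\lambda(\beta). \tag{2}$$

Each $\lambda$ extends to a continuous category homomorphism $\hat\lambda:\overline{\Omega}_{\Gamma_i}\mathbf{Cat}\to(\overline{\Omega}_A\mathbf S)^1$. Let $z$ be the label of the initial vertex of $u_i,v_i$. The Basis Theorem asserts that the pseudoidentities $z\hat\lambda(u_i)=z\hat\lambda(v_i)$, over all $i\in I$, all finite $A$ and all $\lambda$ with (1) and (2), form a basis for $\mathbf V*\mathbf W$.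

The problem, stated in the source "Structural Theory of Automata, Semigroups, and Universal Algebra", is to decide whether this holds for all $\mathbf V$, $\mathbf W$ and all bases of $g\mathbf V$. It is known to hold if $\mathbf W$ is locally finite, and also if $g\mathbf V$ has *finite vertex-rank*, that is, admits a basis on graphs with a bounded number of vertices.

In (2) we read the adjoined $1$ as a new identity, also in the members of $\mathbf W$; so $\lambda(\beta)\ne1$ whenever some edge ends at $\beta$. If instead one reads $1$ as the identity of $T\in\mathbf W$ when $T$ has one, the proof below still works; we say so at the one place where it matters.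

**First test: $\mathbf V$ trivial.** If $\mathbf V$ consists of one-element semigroups, then $\mathbf V*\mathbf W=\mathbf W$, since $\{1\}*T\cong T$. The semigroupoids with at most one edge from any vertex to any other map to the one-element semigroup injectively on coterminal edges; conversely, the one-element semigroup satisfies $x=y$ on the graph with two parallel edges $x,y:p\to q$. So $(x=y)$ on this graph is a basis of $g\mathbf V$. A labeling is given by $z=\lambda(p)$, $s=\lambda(x)$, $s'=\lambda(y)$, $t=\lambda(q)$ such that $\mathbf W$ satisfies $zs=t=zs'$, and it yields $zs=zs'$. All these hold in $\mathbf W$. Taking $z=1$, $t=s$, we get every pseudoidentity $s=s'$ valid in $\mathbf W$. So the recipe gives a basis of $\mathbf W$.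

**Second test: $\mathbf V=\mathbf S$, all finite semigroups.** Every finite semigroupoid $C$ embeds in $C_{cd}\in\mathbf S$, so $g\mathbf S$ contains all finite semigroupoids and satisfies only trivial pseudoidentities $u=u$. The recipe yields only trivial pseudoidentities, which define $\mathbf S$. And $\mathbf S*\mathbf W=\mathbf S$, because $F\cong F*\{1\}$ with the identity action.

**Third test: $\mathbf W=\mathbf S$, any $\mathbf V$.** Now (2) says $\lambda(\alpha)\lambda(\ell)=\lambda(\beta)$ in $(\overline{\Omega}_A\mathbf S)^1$. Along a path $w$ from $\alpha$ to $\beta$ this gives $\lambda(\alpha)\hat\lambda(w)=\lambda(\beta)$, and by continuity this holds for all $w:\alpha\to\beta$ in the free profinite semigroupoid. So both sides of every pseudoidentity of the recipe equal the label of the terminal vertex, and the recipe defines $\mathbf S$. And $\mathbf V*\mathbf S=\mathbf S$, because $T\cong\{1\}*T$. Note that $\mathbf S$ is not locally finite.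

## 2. Compactness, and why the number of vertices matters

We now try to prove the guess. Condition (2) speaks about all of $\mathbf W$ at once, while membership in $\mathbf V*\mathbf W$ involves one $T\in\mathbf W$ at a time. The following computation shows what a single $T$ gives; it will be used again in Section 7.

**Lemma 1.** Let $T$ act on $M$ as above, let $a\mapsto(m_a,t_a)\in M*T$ for $a\in A$, and let $\Phi:A^+\to M*T$, $\Phi(w)=(m_w,t_w)$, be the induced homomorphism. Let $\Gamma$ be a finite graph. Choose $\eta_i\in T$ for each vertex $i$ and $w_\ell\in A^+$ for each edge $\ell$ such that $\eta_i\,t_{w_\ell}=\eta_j$ for every edge $\ell:i\to j$. Let $\Psi$ be the homomorphism from the semigroup of nonempty words over the edges of $\Gamma$ to $M$ with $\Psi(\ell)={}^{\eta_i}m_{w_\ell}$ for $\ell:i\to j$. If $\ell_1\cdots\ell_s$ is a nonempty path from $i$ to $j$ and $t_{w_0}=\eta_i$, then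
$$\Phi(w_0w_{\ell_1}\cdots w_{\ell_s})=\big(m_{w_0}\Psi(\ell_1\cdots\ell_s),\ \eta_j\big).\tag{3}$$

*Proof.* We use induction on $s$. For $s=0$, reading $\Psi$ of the empty path as absent, the formula is $\Phi(w_0)=(m_{w_0},\eta_i)$. If the path so far ends at $i'$ and gives $(m,\eta_{i'})$, then multiplying by $\Phi(w_\ell)$ for $\ell:i'\to j$ gives $(m,\eta_{i'})(m_{w_\ell},t_{w_\ell})=(m\cdot{}^{\eta_{i'}}m_{w_\ell},\ \eta_{i'}t_{w_\ell})=(m\,\Psi(\ell),\eta_j)$. $\square$

So if $M\in\mathbf V$, then coterminal paths that $M$ identifies give equal values after multiplication by $w_0$. The labels need to be consistent only in this one $T$.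

Call a labeling $\lambda$ *of level $T$*, for a given map $A\to T$ whose image generates $T\in\mathbf W$, if it satisfies (1) and satisfies (2) under the induced continuous homomorphism to $T$ only. The natural attempt runs as follows. Let $S$ be generated by $A$, with $\psi:\overline{\Omega}_A\mathbf S\to S$ the induced map, and suppose that $S$ satisfies all pseudoidentities of the recipe. The derived semigroupoid theorem, quoted here only for orientation, says: if for some $A$-generated $T\in\mathbf W$ all equalities $\psi(z\hat\lambda(u_i))=\psi(z\hat\lambda(v_i))$ hold for labelings $\lambda$ of level $T$, then $S\in\mathbf V*\mathbf W$. If $S\notin\mathbf V*\mathbf W$, we therefore get for each $A$-generated $T\in\mathbf W$ an index $i_T$ and a labeling $\lambda_T$ of $\Gamma_{i_T}$ of level $T$ for which equality fails.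

If $\mathbf W$ is locally finite, we are done: take $T=\overline{\Omega}_A\mathbf W$, which is finite; a labeling of this level satisfies (2).

In general, the $A$-generated $T\in\mathbf W$ form a directed set under quotients that respect generators. Suppose that the indices $i_T$ take finitely many values. Then one value $i$ occurs for a cofinal set of $T$, and the corresponding $\lambda_T$ live in one compact space, the set of maps from the vertices and edges of $\Gamma_i$ to $(\overline{\Omega}_A\mathbf S)^1$. Let $\lambda$ be a cluster point. For fixed $T_0$, all $\lambda_T$ with $T$ above $T_0$ satisfy (2) in $T_0$, and this is a closed condition; so $\lambda$ satisfies (2) for $\mathbf W$. The elements $\psi(z\hat\lambda(u_i))$ and $\psi(z\hat\lambda(v_i))$ of the finite semigroup $S$ depend only on $\psi\circ\lambda$, so failure of equality is also a closed condition. Hence $\lambda$ gives a pseudoidentity of the recipe that fails in $S$, a contradiction.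

The argument stops at the words "one value $i$ occurs for a cofinal set". If the graphs $\Gamma_{i_T}$ acquire more and more vertices as $T$ grows, the labelings $\lambda_T$ do not live in a common compact space and there is nothing to take a limit of.

The following picture shows that this can be a real loss. Let $\mathbf W$ be the finite abelian groups, let $\Gamma$ be the directed cycle with vertices $j\in\mathbb Z/n$ and edges $x_j:j\to j+1$, and ask that every $x_j$ be labeled by a letter $c$. At level $\mathbb Z/n$, with letters sent to $1$, this is possible: put $\lambda(j)=c^{n+j}$ for $0\le j<n$. But no labeling satisfying (2) does this. Indeed, in $\mathbb Z/N$ with letters sent to $1$, condition (2) says that the value of $\lambda(j)$ plus $1$ is the value of $\lambda(j+1)$; summing around the cycle gives $n\equiv0\pmod N$, which is false for $N>n$. So a cycle of $c$'s is visible at level $\mathbb Z/n$ and invisible to the recipe.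

This is what we exploit. We need a finite semigroup $S$ with an element $c$ that is not a product, so that any pseudoword with value $c$ is a letter. And we need $\mathbf V$ defined by pseudoidentities $p_n=q_n$ $(n\ge1)$ on cycles of length $n$ that fail in $S$ when all arrows of the cycle have value $c$, but hold in $S$ as soon as a single arrow has another value.

## 3. The theorems

Let $\mathrm{RZ}_2$ be the two-element right zero semigroup, $xy=y$.

**Theorem 1.** There are a pseudovariety $\mathbf V$ and a finite semigroup $S$ (with $541$ elements), both constructed below, such that for every pseudovariety $\mathbf W$ of semigroups: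

(a) if $\mathbf W$ contains cyclic groups of unbounded order, then $S$ satisfies all pseudoidentities $z\hat\lambda(u)=z\hat\lambda(v)$ arising from all semigroupoid pseudoidentities $(u=v;\Gamma)$ valid in $g\mathbf V$ and all labelings satisfying (1), (2);

(b) if $\mathrm{RZ}_2\notin\mathbf W$, then $S\notin\mathbf V*\mathbf W$.

Part (a) covers every pseudoidentity valid in $g\mathbf V$, hence every basis of $g\mathbf V$. (A basis exists: by the semigroupoid form of Reiterman's theorem, all pseudoidentities valid in $g\mathbf V$ form one.) So the Basis Theorem fails for $(\mathbf V,\mathbf W)$ and every basis of $g\mathbf V$ whenever $\mathbf W$ contains cyclic groups of unbounded order but not $\mathrm{RZ}_2$. This applies to the finite abelian groups, the finite $p$-groups, all finite groups, and the finite commutative semigroups: the first three contain only groups and the last only commutative semigroups, while $\mathrm{RZ}_2$ is neither. In particular **the Basis Theorem is false in general.** By the known positive result, it also follows that $g\mathbf V$ has infinite vertex-rank.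

**Theorem 2.** For a pseudovariety $\mathbf W$ of groups the following are equivalent: (i) the Basis Theorem holds for $(\mathbf V',\mathbf W)$ for all $\mathbf V'$ and all bases of $g\mathbf V'$; (ii) $\mathbf W$ is locally finite; (iii) $\mathbf W$ has bounded exponent.

Theorem 1 is not a classification of the pseudovarieties $\mathbf W$ for which the Basis Theorem holds with every $\mathbf V'$; and the third test in Section 1 shows that outside groups local finiteness is not necessary for this.

## 4. A cross-ratio that is trivial on $K$ but not at $c$

We first explain which property separates $c$ from the rest. Let $K=\mathcal M(G;I,\Lambda;P)$ be a Rees matrix semigroup over a group: triples $(i,g,\lambda)$ with product $(i,g,\lambda)(j,h,\mu)=(i,g\,p_{\lambda j}h,\mu)$. Put an element $x=(i,g,\lambda)\in K$ between left factors $(i_0,a,\lambda_1)$, $(i_0,b,\lambda_2)$ and right factors $(i_1,h,\mu_0)$, $(i_2,h',\mu_0)$. The four resulting middle entries are $LR$, $L'R$, $L'R'$, $LR'$ with $L=ap_{\lambda_1i}g$, $L'=bp_{\lambda_2i}g$, $R=p_{\lambda i_1}h$, $R'=p_{\lambda i_2}h'$, and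
$$LR\,(L'R)^{-1}\,L'R'\,(LR')^{-1}=1 .$$
This "cross-ratio" is trivial for every $x\in K$. We want an extra element $c$ for which the corresponding $2\times2$ array does not factor in this way. Let $c$ act on $K$ by moving indices with a map $\tau$. Then the product of something ending in $\lambda$, then $c$, then something beginning with $i$, contains $p_{\tau(\lambda),i}$, and this array can have nontrivial cross-ratio. Associativity will require $p_{\tau(\lambda),i}=p_{\lambda,\tau(i)}$.

**Construction.** Let $G=A_5$, $\gamma=(1\,2\,3)$, $\delta=(1\,2\,3\,4\,5)$. These generate $G$: the order of $\langle\gamma,\delta\rangle$ is divisible by $15$, so it is $15$, $30$ or $60$. A subgroup of index $2$ would be normal, and one of index $4$ would give a nontrivial, hence injective, homomorphism from the simple group $A_5$ to $S_4$, which has only $24$ elements; so the order is $60$.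

Let $I=\Lambda=\{0,1,2\}$ and let
$$p_{11}=\delta,\qquad p_{12}=p_{21}=\gamma,\qquad\text{all other }p_{\lambda i}=1 .$$
Let $\tau:0\mapsto0,\ 1\mapsto2,\ 2\mapsto0$. Then
$$p_{\tau(\lambda),i}=p_{\lambda,\tau(i)}\qquad\text{for all }\lambda,i.\tag{4}$$
Indeed $\tau(\lambda)\in\{0,2\}$, and row $0$ of $P$ is constantly $1$, while row $2$ has its only nontrivial entry $\gamma$ at $i=1$. Since $\tau(\lambda)=2$ only for $\lambda=1$, the left side is $\gamma$ if $\lambda=i=1$ and $1$ otherwise. As $P$ is symmetric, the same holds for the right side.

Let $\kappa=(0,1,0)$ and $S=K\cup\{c\}$, where $K=\mathcal M(G;I,\Lambda;P)$ and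
$$c(i,g,\lambda)=(\tau(i),g,\lambda),\qquad (i,g,\lambda)c=(i,g,\tau(\lambda)),\qquad c^2=\kappa .$$
So $|S|=9\cdot60+1=541$.

**Associativity.** We check the triples that contain $c$; let $k=(i,g,\lambda),k'\in K$. With one $c$: $(ck)k'=c(kk')$ and $(kk')c=k(k'c)$ are clear, since $c$ touches only the outer index, and $(kc)k'=k(ck')$ is (4). With two: $(ck)c=c(kc)$ is clear. Since $\tau^2$ is constantly $0$ and row and column $0$ of $P$ are trivial, $c(ck)=(0,g,\lambda)=\kappa k=c^2k$ and $(kc)c=(i,g,0)=k\kappa=kc^2$. With three: $c\kappa=\kappa=\kappa c$, since $\tau(0)=0$.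

We record the facts that will be used.

- (F1) $K$ is a completely simple ideal, $S^2\subseteq K$, and $c\notin S^2$. As $c^2\ne c$, all idempotents of $S$ lie in $K$. For an idempotent $f$ we have $fSf=f(fSf)f\subseteq fKf$, so $fSf=fKf$ is a group with identity $f$.
- (F2) $c^m=\kappa$ for all $m\ge2$, since $c^2=\kappa=c\kappa$.
- (F3) Put $r_i=(i,1,0)$ and $l_\lambda=(0,1,\lambda)$ for $i,\lambda\in\{1,2\}$. These are idempotents, because $p_{0i}=p_{\lambda0}=1$. Put $A=\{c,r_1,r_2,l_1,l_2\}$. Then every element of $K$ is a product of elements of $\{r_1,r_2,l_1,l_2,\kappa\}$ in which $\kappa$ occurs at least once, and $A$ generates $S$.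

To see (F3), note $l_1r_1=(0,p_{11},0)=(0,\delta,0)$ and $l_1r_2=(0,p_{12},0)=(0,\gamma,0)$. Since $(0,g,0)(0,h,0)=(0,gh,0)$ and $\gamma,\delta$ generate the finite group $G$, also as a semigroup, each $(0,g,0)$ is a product of elements $l_1r_1$ and $l_1r_2$. With $r_0=l_0=\kappa$ we have $(i,g,\lambda)=r_i\cdot\kappa\cdot(0,g,0)\cdot l_\lambda$. Finally $\kappa=c^2$.

The next lemma says that elements of $K$, unlike $c$, can be written with any prescribed "degree".

**Lemma 2.** Let $\chi:A^+\to H$ be a homomorphism to a finite group. For every $k\in K$ and $j\in\mathbb Z$ there is $w\in A^+$ whose value in $S$ is $k$ and with $\chi(w)=\chi(c)^j$.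

*Proof.* Write $k$ as a product as in (F3). Let $N\ge2$ be a multiple of $|H|$. Replace each factor $r_i$ or $l_\lambda$ by the $N$-th power of that letter, one factor $\kappa$ by $c^m$ with $m\ge2$ and $m\equiv j\pmod{|H|}$, and every other factor $\kappa$ by $c^N$. By idempotency and (F2) the value in $S$ is still $k$. Every $N$-th power has $\chi$-value $1$, so $\chi(w)=\chi(c)^m=\chi(c)^j$. $\square$

## 5. The graphs $\Gamma_n$ and the pseudovariety $\mathbf V$

We now write the cross-ratio as a pseudoword $y_j$ for each arrow $x_j$ of a cycle, and combine $y_0,\dots,y_{n-1}$ by iterated commutators, so that the result is trivial as soon as one $y_j$ is. A last factor $r$ forces the arrows $x_j$ to fit together into a cycle.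

**Definition.** For $n\ge1$ let $\Gamma_n$ have vertex set $\mathbb Z/n$ and edges, for $j\in\mathbb Z/n$ with indices mod $n$,
$$e:0\to0,\quad a_j,b_j:0\to j,\quad x_j:j\to j+1,\quad h_j,h_j':j+1\to0,\quad k_j:0\to0\ (j=1,\dots,n-1).$$
Let $X_n$ be its edge set, viewed as an alphabet. In $\overline{\Omega}_{X_n}\mathbf S$ put $f=e^\omega$, $[u,v]=u^{\omega-1}v^{\omega-1}uv$,
$$A_j=fa_jx_jh_jf,\quad B_j=fb_jx_jh_jf,\quad B_j'=fb_jx_jh_j'f,\quad A_j'=fa_jx_jh_j'f,$$
$$y_j=A_j\,B_j^{\omega-1}\,B_j'\,(A_j')^{\omega-1},\qquad \hat k_j=fk_jf,$$
$$z_0=y_0,\qquad z_j=[\,z_{j-1},\ \hat k_j^{\,\omega-1}y_j\hat k_j\,]\ \ (1\le j\le n-1),\qquad r=f\prod_{j=0}^{n-1}(a_jh_{j-1}f),$$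
$$p_n=z_{n-1}\,r,\qquad q_n=z_{n-1}^{\,\omega}\,r,$$
and define $\mathbf V=[\![\,p_n=q_n:\ n\ge1\,]\!]$.

For $n=1$ all edges are loops, and $p_1=y_0\,f\,fa_0h_0f$, $q_1=y_0^\omega f\,fa_0h_0f$ up to the harmless equality $ff=f$. For $n=2$ we have $z_1=[y_0,\hat k_1^{\omega-1}y_1\hat k_1]$ and $r=f\,a_0h_1f\,a_1h_0f$; in $\Gamma_2$, $a_0:0\to0$ is followed by $h_1:0\to0$, and $a_1:0\to1$ by $h_0:1\to0$.

**Lemma 3.** Let $\sigma:\overline{\Omega}_{X_n}\mathbf S\to S$ be a continuous homomorphism with $\sigma(x_j)\in K$ for some $j$. Then $\sigma(p_n)=\sigma(q_n)$.

*Proof.* By (F1), $\sigma(f)$ is an idempotent of $K$, say $\sigma(f)=(i_0,p_{\mu_0i_0}^{-1},\mu_0)$, and $H_f=\sigma(f)S\sigma(f)$ is a group with identity $\sigma(f)$. The values of all $A_j,B_j,B_j',A_j',\hat k_j$ lie in $H_f$, and there $(\omega-1)$-powers are inverses. Fix $j$ with $\sigma(x_j)=(i,g,\lambda)\in K$. As $K$ is an ideal, left multiples by $\sigma(f)$ lie in $K$ with first coordinate $i_0$, and right multiples have last coordinate $\mu_0$. So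
$$\sigma(fa_j)=(i_0,a,\lambda_1),\quad \sigma(fb_j)=(i_0,b,\lambda_2),\quad \sigma(h_jf)=(i_1,h,\mu_0),\quad \sigma(h_j'f)=(i_2,h',\mu_0).$$
Under the isomorphism $H_f\to G$, $(i_0,s,\mu_0)\mapsto s\,p_{\mu_0i_0}$, the elements $\sigma(A_j),\sigma(B_j),\sigma(B_j'),\sigma(A_j')$ go to $LR,\ L'R,\ L'R',\ LR'$, where
$$L=ap_{\lambda_1i}g,\quad L'=bp_{\lambda_2i}g,\quad R=p_{\lambda i_1}h\,p_{\mu_0i_0},\quad R'=p_{\lambda i_2}h'p_{\mu_0i_0}.$$
Hence $\sigma(y_j)\mapsto LR(L'R)^{-1}L'R'(LR')^{-1}=1$, that is, $\sigma(y_j)=\sigma(f)$. If $j=0$, then $\sigma(z_0)=\sigma(f)$; if $j\ge1$, then $\sigma(z_j)$ is a commutator in $H_f$ whose second entry is a conjugate of the identity, so again $\sigma(z_j)=\sigma(f)$. For larger indices the first entry of the commutator is trivial. So $\sigma(z_{n-1})=\sigma(f)$, and $\sigma(p_n)=\sigma(f)\sigma(r)=\sigma(q_n)$. $\square$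

**Lemma 4.** There are $g_1,\dots,g_{n-1}\in G$ such that, for the substitution
$$e,a_j,h_j\mapsto\kappa,\quad b_j\mapsto(0,1,1),\quad h_j'\mapsto(1,1,0),\quad k_j\mapsto(0,g_j,0),\quad x_j\mapsto c,$$
the values of $p_n,q_n$ in $S$ are $(0,\zeta,0)$ and $(0,1,0)$ for some $\zeta\in G$ with $\zeta\ne1$.

*Proof.* The maximal subgroup of $\kappa$ is $\{(0,g,0):g\in G\}$, isomorphic to $G$ via $g$, and $f\mapsto\kappa$. We use $\kappa c=\kappa$ and $(0,1,1)c=(0,1,2)$:
$$A_j\mapsto\kappa,\qquad B_j\mapsto(0,1,2)\kappa=(0,p_{20},0)=\kappa,$$
$$B_j'\mapsto(0,1,2)(1,1,0)\kappa=(0,p_{21},0)=(0,\gamma,0),\qquad A_j'\mapsto\kappa(1,1,0)\kappa=(0,p_{01},0)=\kappa.$$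
So $y_j\mapsto(0,\gamma,0)$. Hence $z_j\mapsto(0,\zeta_j,0)$ with $\zeta_0=\gamma\ne1$ and $\zeta_j=[\zeta_{j-1},g_j^{-1}\gamma g_j]$. If $\zeta_{j-1}\ne1$, some $g_j$ gives $\zeta_j\ne1$: otherwise $\zeta_{j-1}$ would commute with all conjugates of $\gamma$, hence with the normal subgroup they generate, which is $G$ by simplicity; so it would be central in $A_5$ and hence trivial. Choose the $g_j$ one after the other in this way and put $\zeta=\zeta_{n-1}$. All letters in $r$ go to $\kappa$, so $r\mapsto\kappa$. Thus $p_n\mapsto(0,\zeta,0)\kappa=(0,\zeta,0)$ and $q_n\mapsto\kappa\kappa=(0,1,0)$. $\square$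

Two technical points remain before the theorem. First, we want to work with words.

**Definition (good exponent).** For finite semigroups $F_1,\dots,F_k$, a *good exponent* is a number $d=2m$ with $m\ge2$ such that $s^m$ is idempotent for every $s\in F_1\cup\dots\cup F_k$.

Good exponents exist (take $m=N!$ for large $N$). For such $d$, $s^d=s^m=s^\omega$. Moreover $s^{d-1}=s^ms^{m-1}=s^\omega s^{m-1}$ lies in the maximal subgroup with identity $s^\omega$, and $(s^\omega s^{m-1})(s^\omega s)=s^\omega s^m=s^\omega$; so $s^{d-1}$ is the inverse of $s^{\omega+1}$ there, that is, $s^{d-1}=s^{\omega-1}$. Hence, if $\bar p,\bar q\in X_n^+$ are obtained from $p_n,q_n$ by replacing $\omega,\omega-1$ by $d,d-1$, then $\bar p,\bar q$ have the same values as $p_n,q_n$ in every $F_i$, under all substitutions.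

Second, we look at the shape of these words. Since $d-1\ge3$, no power in them is empty. Each of the blocks $A_j,B_j,B_j',A_j',\hat k_j$ begins and ends with $e^d$, and so does $r$. The word for $z_{n-1}$ contains the blocks for all $y_0,\dots,y_{n-1}$ and all $\hat k_j$. So $\bar p$ and $\bar q$ both involve all letters of $X_n$, begin and end with $e$, and have the same set of two-letter factors, namely
$$ee,\ ea_j,\ eb_j,\ ek_j,\ k_je,\ a_jx_j,\ b_jx_j,\ x_jh_j,\ x_jh_j',\ h_je,\ h_j'e,\ a_jh_{j-1}.\tag{5}$$
(At every junction of blocks the factor is $ee$, and the factors $a_jh_{j-1}$ come from $r$.) All these pairs are composable in $\Gamma_n$, so $\bar p$ and $\bar q$ are closed paths at the vertex $0$ of $\Gamma_n$.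

## 6. $S$ satisfies everything that the recipe produces

This is the proof of Theorem 1(a). Let $\mathbf W$ contain cyclic groups of unbounded order. Let $(u=v;\Gamma)$ be valid in $g\mathbf V$, let $B$ be a finite alphabet, $\lambda:\Gamma\to(\overline{\Omega}_B\mathbf S)^1$ a labeling with (1), (2), and $\psi:\overline{\Omega}_B\mathbf S\to S$ a continuous homomorphism.

**Step 1. We remove the factor $z$.** It suffices to show
$$\psi(\hat\lambda(u))=\psi(\hat\lambda(v)).\tag{6}$$
If $z\ne1$, multiply (6) on the left by $\psi(z)$; if $z=1$, (6) is the required equality.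

**Step 2. We extract from (2) what cyclic groups see.** For $N$ with $\mathbb Z/N\in\mathbf W$ let $\chi_N:(\overline{\Omega}_B\mathbf S)^1\to\mathbb Z/N$ be the continuous monoid homomorphism that sends every letter of $B$ to $1$. By (2),
$$\chi_N(\lambda(\alpha))+\chi_N(\lambda(\ell))=\chi_N(\lambda(\beta))\tag{7}$$
for each edge $\ell:\alpha\to\beta$ of $\Gamma$ and each such $N$. (This is the only use of (2). If one allows $\lambda(\beta)=1$ in (2), with $1$ read as the identity of $\mathbb Z/N$, then (7) still holds.)

**Step 3. We replace the labeling by a finite semigroupoid that remembers $\psi$ and (7).** Let $C$ have the vertices of $\Gamma$. Its edges $\alpha\to\beta$ are the triples $(\alpha,s,\beta)$ such that $s=\psi(w)$ for some $w\in\overline{\Omega}_B\mathbf S$ with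
$$\chi_N(\lambda(\alpha))+\chi_N(w)=\chi_N(\lambda(\beta))\quad\text{for all }N\text{ with }\mathbb Z/N\in\mathbf W.\tag{8}$$
Composition is $(\alpha,s,\beta)(\beta,s',\beta')=(\alpha,ss',\beta')$. It is well defined: if $w,w'$ are witnesses for $s,s'$, then $ww'$ is one for $ss'$, by adding the two equations (8). Clearly $C$ is finite, and composition is associative.

By (7), $\ell\mapsto(\alpha,\psi\lambda(\ell),\beta)$ is a graph morphism $\Gamma\to C$, with witness $\lambda(\ell)$. Let $\Theta$ be its extension to a continuous homomorphism from the free profinite semigroupoid on $\Gamma$ to $C$. The middle coordinate of $\Theta(w)$ is $\psi(\hat\lambda(w))$: this holds for paths, paths are dense, and both sides are continuous. So (6) follows from $\Theta(u)=\Theta(v)$.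

**Step 4. We reduce to a statement about a semigroup.** We claim:
$$C_{cd}\in\mathbf V.\tag{9}$$
Given (9), $C_{cd}$ as a one-vertex semigroupoid lies in $g\mathbf V$, so it satisfies $(u=v;\Gamma)$. Apply this to the composite of $\Theta$ with $C\to C_{cd}$: the edges $\Theta(u),\Theta(v)$ have the same image in $C_{cd}$. As $C\to C_{cd}$ is injective on edges, $\Theta(u)=\Theta(v)$. So it remains to prove (9), that is, that $C_{cd}$ satisfies $p_n=q_n$ for all $n$.

**Step 5. We dispose of the substitutions for which both sides are $0$.** Let $n\ge1$ and $\sigma:X_n\to C_{cd}$. Let $d$ be a good exponent for $C_{cd}$ and $S$, with words $\bar p,\bar q$ as in Section 5. A product of elements of $C_{cd}$ is nonzero if and only if all factors are edges and consecutive ones are composable. Since $\bar p$ and $\bar q$ have the same letters and the same two-letter factors (5), if some letter is sent to $0$ or some pair in (5) to a non-composable pair of edges, then $\sigma(\bar p)=0=\sigma(\bar q)$.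

**Step 6. In the remaining case, the factors (5) force a cycle.** Now all letters go to edges and all pairs in (5) to composable pairs. From $ee$ we get a vertex $o$ of $C$ with $\sigma(e):o\to o$. From $ek_j,k_je$ we get $\sigma(k_j):o\to o$. Let $v_j$ be the end of $\sigma(a_j)$; by $ea_j$ it starts at $o$. By $a_jx_j$, $b_jx_j$ and $eb_j$, $\sigma(x_j)$ starts at $v_j$ and $\sigma(b_j):o\to v_j$. Let $v_j'$ be the end of $\sigma(x_j)$. By $x_jh_j,x_jh_j',h_je,h_j'e$ we have $\sigma(h_j),\sigma(h_j'):v_j'\to o$. Finally $a_jh_{j-1}$ gives $v_j=v_{j-1}'$. Hence
$$\sigma(x_j):v_j\to v_{j+1}\qquad(j\in\mathbb Z/n).$$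
Both $\sigma(\bar p)$ and $\sigma(\bar q)$ are edges $o\to o$. Their middle coordinates are the values of $\bar p,\bar q$ in $S$, equivalently of $p_n,q_n$, when each letter $\ell$ is replaced by the middle coordinate $s_\ell$ of $\sigma(\ell)$.

**Step 7. We show that the arrows of the cycle cannot all have value $c$.** Suppose $s_{x_j}=c$ for all $j$. Then there are $w_j\in\overline{\Omega}_B\mathbf S$ with $\psi(w_j)=c$ and $\chi_N(\lambda(v_j))+\chi_N(w_j)=\chi_N(\lambda(v_{j+1}))$ for all $N$ with $\mathbb Z/N\in\mathbf W$. We have $\overline{\Omega}_B\mathbf S=B\cup B\,\overline{\Omega}_B\mathbf S$, since the right side is closed and contains all words. If $w_j\in B\,\overline{\Omega}_B\mathbf S$, then $c=\psi(w_j)\in S^2$, against (F1). So $w_j\in B$ and $\chi_N(w_j)=1$. Summing over $j\in\mathbb Z/n$, the terms $\chi_N(\lambda(v_j))$ cancel and $n\equiv0\pmod N$ for all $N$ with $\mathbb Z/N\in\mathbf W$. But there are such $N>n$, a contradiction.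

So $s_{x_j}\in K$ for some $j$. By Lemma 3 the middle coordinates of $\sigma(\bar p)$ and $\sigma(\bar q)$ agree, hence $\sigma(\bar p)=\sigma(\bar q)$. This proves (9) and Theorem 1(a). $\blacksquare$

## 7. $S$ is not in $\mathbf V*\mathbf W$

This is the proof of Theorem 1(b). Now a single $T\in\mathbf W$ is given, and we choose $n$ so that the cycle of $c$'s closes up at level $T$. Let $\mathrm{RZ}_2\notin\mathbf W$ and suppose $S\in\mathbf V*\mathbf W$.

**Step 1. We fix coordinates.** There are $M\in\mathbf V$, $T\in\mathbf W$, a subsemigroup $U\le M*T$ and a surjective homomorphism $\theta:U\to S$. For $a\in A=\{c,r_1,r_2,l_1,l_2\}$ choose $(m_a,t_a)\in U$ with $\theta(m_a,t_a)=a$. Let $\Phi:A^+\to U$ be the homomorphism with $a\mapsto(m_a,t_a)$, and write $\Phi(w)=(m_w,t_w)$. Then $\theta\Phi(w)$ is the value of $w$ in $S$. Replace $T$ by its subsemigroup generated by $\{t_a:a\in A\}$, and $U$ by $\Phi(A^+)$, which still maps onto $S$ because $A$ generates $S$.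

**Step 2. We find a group inside $T$ on which right multiplication by $T$ is given by a homomorphism.** Let $\varepsilon$ be an idempotent of the minimal ideal of $T$, which is completely simple. The minimal right ideal $\varepsilon T$ is the $\mathcal R$-class of $\varepsilon$. Two distinct $\mathcal R$-related idempotents $\varepsilon_1,\varepsilon_2$ satisfy $\varepsilon_1\varepsilon_2=\varepsilon_2$ and $\varepsilon_2\varepsilon_1=\varepsilon_1$, so they would form a copy of $\mathrm{RZ}_2$ in $T\in\mathbf W$. Hence $\varepsilon T$ contains only one idempotent. Since every $\mathcal H$-class of a completely simple semigroup is a group, $\varepsilon T$ is a single $\mathcal H$-class, and $H:=\varepsilon T$ is a group with identity $\varepsilon$.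

Let $\pi:T\to H$, $\pi(t)=\varepsilon t$. It is a homomorphism: $\varepsilon t\,\varepsilon t'=\varepsilon tt'$, because $\varepsilon t\in H$ gives $\varepsilon t\varepsilon=\varepsilon t$. For $h\in H$ and $t\in T$ we have $ht=h\varepsilon t=h\pi(t)$.

**Step 3. We choose a word $w_0$ leading to $\varepsilon$.** As $T$ is generated by the $t_a$, there is $w_1\in A^+$ with $t_{w_1}=\varepsilon$. Put $w_0=w_1^2$. Then $t_{w_0}=\varepsilon$, and the value of $w_0$ in $S$ lies in $S^2\subseteq K$; let it be $(i_*,g_*,\lambda_*)$.

**Step 4. We label $\Gamma_n$ for a suitable $n$.** Let $\chi:A^+\to H$, $\chi(w)=\pi(t_w)$, and let $n$ be the order of $\chi(c)$. Put $\eta_j=\chi(c)^j\in H$ for $j\in\mathbb Z/n$; so $\eta_0=\varepsilon$. Take $g_1,\dots,g_{n-1}$ and $\zeta\ne1$ as in Lemma 4. For each edge $\ell:i\to j$ of $\Gamma_n$ we choose $w_\ell\in A^+$ with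
$$\chi(w_\ell)=\chi(c)^{j-i}$$
whose value in $S$ is the one prescribed for $\ell$ in Lemma 4. For $\ell=x_j:j\to j+1$ the word $w_\ell=c$ does this. For all other edges the prescribed value lies in $K$, and $w_\ell$ exists by Lemma 2. Then, by Step 2, $\eta_it_{w_\ell}=\eta_i\,\pi(t_{w_\ell})=\eta_i\,\chi(w_\ell)=\eta_j$. So the hypotheses of Lemma 1 hold for $\Gamma_n$; let $\Psi:X_n^+\to M$ be the homomorphism defined there.

**Step 5. We apply $p_n=q_n$ in $M$ and read off a contradiction in $S$.** Let $d$ be a good exponent for $M$ and $S$, with words $\bar p,\bar q\in X_n^+$, and let $w_{\bar p},w_{\bar q}$ be obtained from them by substituting $\ell\mapsto w_\ell$. Since $M\in\mathbf V$, we have $\Psi(\bar p)=\Psi(\bar q)$. Since $\bar p,\bar q$ are closed paths at $0$ and $t_{w_0}=\varepsilon=\eta_0$, Lemma 1 gives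
$$\Phi(w_0w_{\bar p})=(m_{w_0}\Psi(\bar p),\varepsilon)=(m_{w_0}\Psi(\bar q),\varepsilon)=\Phi(w_0w_{\bar q}).$$
Apply $\theta$. The value of $w_{\bar p}$ in $S$ is the value of $\bar p$, equivalently of $p_n$, under the substitution of Lemma 4, and likewise for $\bar q$. So
$$(i_*,g_*,\lambda_*)(0,\zeta,0)=(i_*,g_*,\lambda_*)(0,1,0),$$
that is, $g_*\,p_{\lambda_*0}\,\zeta=g_*\,p_{\lambda_*0}$. Hence $\zeta=1$, a contradiction. So $S\notin\mathbf V*\mathbf W$. $\blacksquare$

Together, for $\mathbf W$ the finite abelian groups, say, and for every basis of $g\mathbf V$, the semigroup $S$ satisfies every pseudoidentity of the recipe and is not in $\mathbf V*\mathbf W$; so the recipe does not give a basis of $\mathbf V*\mathbf W$.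

## 8. Pseudovarieties of groups and bounded exponent

We prove Theorem 2, using Theorem 1 for one implication and quoted results for the other two.

**(iii)$\Rightarrow$(ii).** Suppose that all groups in $\mathbf W$ have exponent dividing $b$, and let $A$ have $k$ elements. By the positive solution of the restricted Burnside problem, the orders of the finite $k$-generated groups of exponent dividing $b$ are bounded. (This is due to Zelmanov for prime-power exponent; the general case follows by the Hall–Higman reduction and the classification of finite simple groups.) So there are, up to isomorphism respecting the generators, only finitely many $A$-generated members of $\mathbf W$. Their inverse limit $\overline{\Omega}_A\mathbf W$ embeds in a product of finitely many finite groups and is therefore finite. As $A$ was arbitrary, $\mathbf W$ is locally finite.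

**(ii)$\Rightarrow$(i).** This is the known positive result quoted in Section 1.

**(i)$\Rightarrow$(iii).** We prove the contrapositive. Suppose that $\mathbf W$ has unbounded exponent. If all element orders in members of $\mathbf W$ were at most $m$, all exponents would divide $\mathrm{lcm}(1,\dots,m)$. So element orders are unbounded, and the subgroups generated by these elements are cyclic groups of unbounded order in $\mathbf W$. Since $\mathbf W$ consists of groups, $\mathrm{RZ}_2\notin\mathbf W$. By Theorem 1 the Basis Theorem fails for $(\mathbf V,\mathbf W)$, for every basis of $g\mathbf V$, so (i) fails. $\blacksquare$
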